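\title{A translation-invariant subspace of $C(\mathbf{R}^n)$ with no irreducible subspace}

\begin{abstract}
For every $n\ge2$ we construct a nonzero closed translation-invariant subspace of $C(\mathbf{R}^n)$ that contains no irreducible translation-invariant subspace. For $n=2$ its elements solve the Cauchy--Riemann equation perturbed by two shift terms. The space is the annihilator of an ideal of measures whose Fourier--Laplace transforms have Gaussian decay on a quadrant-shaped part of a complex curve $Z\subset\mathbf{C}^2$. The main step approximates the constant $1$ on $Z$ by entire functions of uniformly bounded exponential type, each of which has a power with this decay.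
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $C(\mathbf{R}^n)$ be the space of continuous complex-valued functions on $\mathbf{R}^n$ with the topology of uniform convergence on compact sets. An \emph{invariant subspace} is a closed linear subspace $V$ such that $f(\cdot-a)\in V$ for all $f\in V$ and $a\in\mathbf{R}^n$. An invariant subspace $V\ne\{0\}$ is \emph{irreducible} if the only invariant subspaces contained in it are $\{0\}$ and $V$.

For $z\in\mathbf{C}^n$ the exponential $e^{i(z,x)}$, where $(z,x)=\sum_j z_jx_j$, spans a one-dimensional irreducible subspace. Every finite-dimensional invariant subspace $V\neq\{0\}$ contains an exponential: the translations commute, so they have a common eigenvector $f\in V$, and $f/f(0)$ is then a continuous homomorphism $\mathbf{R}^n\to\mathbf{C}\setminus\{0\}$. For $n=1$ the dimension does not matter. Schwartz's theorem states that every invariant subspace of $C(\mathbf{R})$ is spanned by the polynomial-exponential functions it contains; in particular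 every nonzero one contains an exponential, and hence an irreducible subspace. For $n>1$ this analogue of Schwartz's theorem is known to fail. One can then give up the explicit form of the building blocks and keep only their minimality. This leads to the following question, taken from \cite{motion}.

\begin{quote}
\emph{Does every invariant subspace $V\ne\{0\}$ of $C(\mathbf{R}^n)$, $n>1$, contain an irreducible subspace?}
\end{quote}

The requirement looks weak, and the cases above suggest a positive answer. On the other hand no soft argument gives one: Zorn's lemma would need decreasing chains of nonzero invariant subspaces to have nonzero intersection, and already in $C(\mathbf{R})$ the closed spans of $\{e^{ijx}:j\ge k\}$, $k=1,2,\dots$, intersect in $\{0\}$. The answer is negative.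

\begin{theorem}\label{thm:main}
For every $n\ge2$ there is an invariant subspace $V\ne\{0\}$ of $C(\mathbf{R}^n)$ that contains no irreducible subspace.
\end{theorem}

An irreducible subspace is not given by a formula, so to exclude all of them we exclude a property that they share. Let $M_c(\mathbf{R}^n)$ be the space of compactly supported complex measures, the dual of $C(\mathbf{R}^n)$, and for $\mu\in M_c(\mathbf{R}^n)$ put
\[
(T_\mu f)(y)=\int f(x+y)\,d\mu(x),\qquad f\in C(\mathbf{R}^n).
\]
An invariant subspace $W$ is \emph{reduced} if for all $\mu\in M_c(\mathbf{R}^n)$ and $m\ge1$, $T_\mu^m|_W=0$ implies $T_\mu|_W=0$. In words, no convolution operator acts on $W$ as a nonzero nilpotent. The span of $1$ and $x_1$ is not reduced: for $\mu=\delta_{e_1}-\delta_0$ we have $T_\mu x_1=1$ and $T_\mu1=0$. It does contain the reduced subspace of constants. We construct a space in which nilpotency cannot be removed by passing to a subspace.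

\begin{theorem}\label{thm:reduced}
For every $n\ge2$ there is an invariant subspace $V\ne\{0\}$ of $C(\mathbf{R}^n)$ whose only reduced invariant subspace is $\{0\}$. For $n=2$ it can moreover be chosen so that every $f\in V$ satisfies, in the sense of distributions,
\begin{equation}\label{eq:pde}
\partial_1f+i\,\partial_2f=-f(x_1+1,x_2)-i\,f(x_1,x_2+1).
\end{equation}
\end{theorem}

Irreducible subspaces are reduced (Section~\ref{sec:reduced}), so Theorem~\ref{thm:reduced} implies Theorem~\ref{thm:main}. Section~\ref{sec:model} shows the mechanism on a quadrant of the complex plane, and shows why it breaks down on a complex line. Section~\ref{sec:space} introduces the curve $Z$ and the space $V$ and deduces Theorem~\ref{thm:reduced} from an approximation statement for entire functions, Proposition~\ref{prop:key}. That proposition is proved in three steps: a subharmonic function on $Z$ with the required growth (Section~\ref{sec:weight}), holomorphic functions on $Z$ obtained from it by an $L^2$ estimate for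 $\bar\partial$ (Section~\ref{sec:holo}), and their extension to $\mathbf{C}^2$ with bounds (Section~\ref{sec:ext}).

\section{Convolution operators and reduced subspaces}\label{sec:reduced}

The operator $T_\mu$ is continuous on $C(\mathbf{R}^n)$, commutes with translations, and $T_\mu T_\nu=T_{\mu*\nu}$. The Fourier--Laplace transform $\hat\mu(z)=\int e^{i(z,x)}\,d\mu(x)$ is an entire function on $\mathbf{C}^n$, $\widehat{\mu*\nu}=\hat\mu\hat\nu$, and $|\hat\mu(z)|\le\|\mu\|e^{R|\operatorname{Im}z|}$ if $\mu$ is supported in $\{|x|\le R\}$. A function $\varphi\in C_c^\infty(\mathbf{R}^n)$ is identified with the measure $\varphi\,dx$. For $W\subset C(\mathbf{R}^n)$ let $W^\perp$ be the set of $\nu\in M_c(\mathbf{R}^n)$ with $\int f\,d\nu=0$ for all $f\in W$.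

\begin{lemma}\label{lem:irr}
Let $W$ be an invariant subspace. Then $T_\mu W\subset W$ for every $\mu\in M_c(\mathbf{R}^n)$. If $W$ is irreducible, it is reduced.
\end{lemma}

\begin{proof}
Let $f\in W$ and $\nu\in W^\perp$. Then $T_\nu f=0$, because all translates of $f$ lie in $W$, and so $\int T_\mu f\,d\nu=\int T_\nu f\,d\mu=0$ by Fubini's theorem. As $W$ is closed, the Hahn--Banach theorem gives $T_\mu f\in W$.

Let $W$ be irreducible. The subspace $W\cap\ker T_\mu$ is invariant, so it is $W$ or $\{0\}$. In the second case $T_\mu$ maps $W$ injectively into $W$, hence so does $T_\mu^m$, and $T_\mu^m|_W\ne0$.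
\end{proof}

For invariant $W$ we have $T_\mu|_W=0$ exactly when $\mu\in W^\perp$. So $W^\perp$ is an ideal of the convolution algebra $M_c(\mathbf{R}^n)$, and $W$ is reduced exactly when this ideal is radical: $\mu^{*m}\in W^\perp$ implies $\mu\in W^\perp$. This suggests the strategy. We look for an ideal $J$ that is small enough to be annihilated by a nonzero function, but whose radical is so large that only the zero function annihilates it.

\begin{lemma}\label{lem:dim}
If the first assertion of Theorem~\ref{thm:reduced} holds for $n=2$, it holds for all $n\ge2$.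
\end{lemma}

\begin{proof}
Let $\pi(x)=(x_1,x_2)$. The map $f\mapsto f\circ\pi$ is a linear homeomorphism of $C(\mathbf{R}^2)$ onto the closed subspace of functions independent of $x_3,\dots,x_n$, and $(f\circ\pi)(\cdot-a)=f(\cdot-\pi(a))\circ\pi$. So for $V\subset C(\mathbf{R}^2)$ as in the theorem, $V\circ\pi$ is a nonzero invariant subspace, and its invariant subspaces are the spaces $W\circ\pi$ with $W\subset V$ invariant. Since $T_{\mu\otimes\delta_0}(f\circ\pi)=(T_\mu f)\circ\pi$ for $\mu\in M_c(\mathbf{R}^2)$, the space $W$ is reduced whenever $W\circ\pi$ is, and then $W=\{0\}$.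
\end{proof}

From now on $n=2$, and $C$ denotes positive constants that may change from line to line.

\section{The model: a quadrant}\label{sec:model}

Let
\[
Q'=\{\operatorname{Re}\zeta>2,\ \operatorname{Im}\zeta>2\},\qquad Q=\{\operatorname{Re}\zeta>3,\ \operatorname{Im}\zeta>3\},
\]
and let $\mathcal{A}$ be the algebra of holomorphic functions $g$ on $Q'$ with $|g(\zeta)|\le Ae^{A|\zeta|}$ for some $A$. We say that $g\in\mathcal{A}$ has \emph{Gaussian decay} if for some $A$
\begin{equation}\label{eq:gauss}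
|g(\zeta)|\le Ae^{-\operatorname{Im}\zeta^2+A|\zeta|}\qquad(\zeta\in Q).
\end{equation}
These functions form an ideal of $\mathcal{A}$, and this ideal has the two properties we want.

\emph{Its radical is large.} Let $e_\tau(\zeta)=e^{i\tau\zeta^2}$, $\tau>0$. Then $|e_\tau|=e^{-\tau\operatorname{Im}\zeta^2}\le1$ on $Q'$, since $\operatorname{Im}\zeta^2=2\operatorname{Re}\zeta\operatorname{Im}\zeta>0$. The power $e_{1/m}^m=e_1$ has Gaussian decay, and $e_{1/m}\to1$ boundedly as $m\to\infty$.

\emph{The ideal itself is small:} an integral over $\partial Q$ annihilates it but not the constant $1$. Let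
\[
k(\zeta)=\exp\bigl(-i\zeta^2-(e^{-i\pi/4}\zeta)^{3/2}\bigr)
\]
on the open first quadrant, with the principal branch of the power. There the argument of $(e^{-i\pi/4}\zeta)^{3/2}$ lies in $(-3\pi/8,3\pi/8)$, and $\cos(3\pi/8)>\frac13$, so
\begin{equation}\label{eq:k}
|k(\zeta)|\le\exp\bigl(\operatorname{Im}\zeta^2-\tfrac13|\zeta|^{3/2}\bigr).
\end{equation}
The exponent $3/2$ could be any number between $1$ and $2$: it has to beat every factor $e^{A|\zeta|}$ and to lose against $e^{\operatorname{Im}\zeta^2}$ on the diagonal.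

\begin{lemma}\label{lem:quadrant}
There is a point $a\in Q'\setminus\overline Q$ such that the functional
\[
\Lambda(g)=\int_{\partial Q}g(\zeta)\,\frac{k(\zeta)}{\zeta-a}\,d\zeta,\qquad g\in\mathcal{A},
\]
satisfies $\Lambda(1)\ne0$, while $\Lambda(g)=0$ for every $g$ with Gaussian decay.
\end{lemma}

\begin{proof}
On $\overline{Q'}\setminus Q$ one of $\operatorname{Re}\zeta,\operatorname{Im}\zeta$ is at most $3$, so $\operatorname{Im}\zeta^2\le6|\zeta|$ and $|k|\le e^{6|\zeta|-|\zeta|^{3/2}/3}$ there. Hence the integral converges absolutely for $g\in\mathcal{A}$ and any $a\notin\overline Q$. If $g$ satisfies \eqref{eq:gauss}, then $|gk|\le Ae^{A|\zeta|-|\zeta|^{3/2}/3}$ on $\overline Q$ by \eqref{eq:k}. Cauchy's theorem on $Q\cap\{|\zeta|<R\}$ with $R\to\infty$ gives $\Lambda(g)=0$.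

Let $I(a)$ and $I'(a)$ be the integrals of $k(\zeta)(\zeta-a)^{-1}d\zeta$ over $\partial Q$ and $\partial Q'$, both positively oriented. Cauchy's formula in the L-shaped region $Q'\setminus\overline Q$, where $k$ decays, gives $I'(a)-I(a)=2\pi i\,k(a)$ for $a$ in that region. Suppose that $I$ vanishes on all of it. Then $I'=2\pi i\,k$ on $Q'$ by the identity theorem. But $I'$ is bounded on $Q$, whose points have distance at least $1$ from $\partial Q'$, while $k(t+it)=\exp(2t^2-(\sqrt2\,t)^{3/2})\to\infty$ as $t\to\infty$. So $I(a)\ne0$ for some $a$.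
\end{proof}

Thus $\Lambda(e_{1/m}^m\,g)=0$ for all $g\in\mathcal{A}$, while $\Lambda(e_{1/m})\to\Lambda(1)\ne0$ by dominated convergence. The point is that \eqref{eq:gauss} prescribes the \emph{rate} of decay: $k$ is matched to the coefficient $1$ of $\operatorname{Im}\zeta^2$, and a smaller rate $1/m$ reaches it only after taking a power.

To transfer this to $M_c(\mathbf{R}^2)$ we must place the quadrant in $\mathbf{C}^2$ and realize substitutes for $e_{1/m}$ as restrictions of entire functions of exponential type. The obvious placement fails.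

\begin{example}[A line is not enough]\label{ex:line}
Let $Z_0=\{v=iu\}\subset\mathbf{C}^2$, parametrized by $\zeta\mapsto(\zeta,i\zeta)$; this is the zero set of the symbol of \eqref{eq:pde} with the shift terms removed. For $\mu\in M_c(\mathbf{R}^2)$ the function $g(\zeta)=\hat\mu(\zeta,i\zeta)$ is entire with $|g(\zeta)|\le Ce^{R|\zeta|}$. If $g$ satisfies \eqref{eq:gauss}, then $g=0$. Indeed, write $g(e^{i\pi/4}t)=\sum a_jt^j$. The Cauchy estimates give $j!\,|a_j|\le C(R+1)^j$. Since $|g(e^{i\pi/4}t)|\le Ae^{-t^2+At}$ for large real $t$, the Laplace transform $\mathcal{L}(p)=\int_0^\infty g(e^{i\pi/4}t)e^{-pt}dt$ is entire. For $\operatorname{Re}p>R+1$ it equals $\sum j!\,a_jp^{-j-1}$, and this series converges for $|p|>R+1$ and tends to $0$ at infinity. By Liouville's theorem $\mathcal{L}=0$, so all $a_j$ vanish. Hence on $Z_0$ the measures with Gaussian decay are those with $\hat\mu|_{Z_0}=0$, and their annihilator contains every exponential $e^{i\zeta(x_1+ix_2)}$. The same argument applies to $g=\hat\mu$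 when $n=1$.
\end{example}

\section{The curve $Z$ and the space $V$}\label{sec:space}

\subsection{The curve}
On $Z_0$ we have $\operatorname{Im}u=\operatorname{Im}\zeta$ and $\operatorname{Im}v=\operatorname{Re}\zeta$, so the quadrant is the part of $Z_0$ where $e^{iu}$ and $e^{iv}$ are small. Adding multiples of these exponentials to the equation $v-iu=0$ hardly moves the quadrant, but changes the curve completely where $\operatorname{Im}u$ or $\operatorname{Im}v$ is very negative. Let $z=(u,v)\in\mathbf{C}^2$, $s(z)=e^{|\operatorname{Im}u|+|\operatorname{Im}v|}$, and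
\[
b(y)=y-ie^{iy},\qquad b'(y)=1+e^{iy},\qquad b''(y)=ie^{iy},
\]
\[
E(u,v)=b(v)-ib(u)=v-iu-e^{iu}-ie^{iv},\qquad Z=\{E=0\}.
\]
Then $E_u=-ib'(u)$ and $E_v=b'(v)$. The form $b(v)=ib(u)$ of the equation provides the parameter $\zeta=b(u)$ and a symmetry that exchanges the two edges of the quadrant. Let $H=\{\operatorname{Im}y>0\}$.

\begin{lemma}\label{lem:curve}
\begin{itemize}
\item[(a)] If $|E(u,v)|<1$, then $\max(|b'(u)|,|b'(v)|)\ge\frac1{10}$. Hence $Z$ is a closed one-dimensional complex submanifold of $\mathbf{C}^2$, and $\Omega=du/E_v=-dv/E_u$ is a nowhere vanishing holomorphic $1$-form on $Z$.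
\item[(b)] $b$ is injective on $H$. If $\operatorname{Im}\xi>1$, there is a unique $\beta(\xi)\in H$ with $b(\beta(\xi))=\xi$; the function $\beta$ is holomorphic and $|\beta(\xi)-\xi|<1$.
\item[(c)] On $Z\cap\{\operatorname{Im}v>0\}$ the function $u$ is an injective holomorphic coordinate. On $Z\cap\{\operatorname{Im}v\ge0\}$, with $u=x+i\eta$,
\begin{equation}\label{eq:imv}
\bigl|\operatorname{Im}v-(x+e^{-\eta}\sin x)\bigr|\le1 .
\end{equation}
\item[(d)] $\sigma(u,v)=(-\bar v,-\bar u)$ is an antiholomorphic involution of $Z$ that interchanges $\operatorname{Im}u$ and $\operatorname{Im}v$. The function $\omega=u+e^{iv}$ satisfies $v=i\omega+e^{iu}$ and $\omega\circ\sigma=i\bar\omega$ on $Z$.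
\item[(e)] The map $\gamma(\zeta)=(\beta(\zeta),\beta(i\zeta))$ from $Q'$ to $Z$ is holomorphic and injective. For $(u,v)=\gamma(\zeta)$ we have $|u-\zeta|<1$, $|v-i\zeta|<1$, $\operatorname{Im}u>1$, $\operatorname{Im}v>1$, and $\gamma^*\Omega=d\zeta/(b'(u)b'(v))$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Suppose $|1+e^{iu}|<\frac1{10}$ and $|1+e^{iv}|<\frac1{10}$. As $|\log(1-\epsilon)|\le-\log0.9<0.2$ for $|\epsilon|<0.1$, the point $u$ is within $0.2$ of some $(2j+1)\pi$, and $|\operatorname{Im}v|\le0.2$. From $E=v-iu+1+i-(1+e^{iu})-i(1+e^{iv})$ we get $|\operatorname{Im}E|\ge|1-(2j+1)\pi|-0.6\ge\pi-1.6>1$. So $dE\ne0$ on $Z$. There $E_u\,du+E_v\,dv=0$, so the two expressions for $\Omega$ agree where both are defined; $u$ is a local coordinate where $E_v\neq0$, and $v$ is one where $E_u\ne0$.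

(b) On $H$ we have $|e^{iy}|<1$, so $\operatorname{Re}b'>0$, and $b(y_1)-b(y_2)=(y_1-y_2)\int_0^1b'(y_2+t(y_1-y_2))\,dt\ne0$ for $y_1\ne y_2$. The equation $b(y)=\xi$ says that $y$ is a fixed point of $y\mapsto\xi+ie^{iy}$. On the closed half-plane $\{\operatorname{Im}y\ge\operatorname{Im}\xi-1\}\subset H$ we have $|e^{iy}|\le e^{1-\operatorname{Im}\xi}<1$, so this map is a contraction of the half-plane into itself. Its fixed point satisfies $|y-\xi|=|e^{iy}|<1$, and $\beta$ is holomorphic by the inverse function theorem.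

(c) By (b), $u$ determines $v\in H$ through $b(v)=ib(u)$, and $du=b'(v)\Omega\ne0$. Imaginary parts in $b(v)=ib(u)$ give $\operatorname{Im}v-\operatorname{Re}e^{iv}=\operatorname{Re}b(u)=x+e^{-\eta}\sin x$, and $|e^{iv}|\le1$.

(d) We have $b(-\bar y)=-\bar y-ie^{-i\bar y}=-\overline{b(y)}$, so $\overline{E\circ\sigma}=-b(u)-ib(v)=-iE$. The equation $E=0$ reads $v=i\omega+e^{iu}$, that is $\omega=-iv+ie^{iu}$, and then $i\bar\omega=-\bar v+e^{-i\bar u}=\omega\circ\sigma$.

(e) Both $\zeta$ and $i\zeta$ have imaginary part greater than $2$, so (b) applies; $b(u)=\zeta$ and $b(v)=i\zeta$ give $E=0$ and injectivity, and $d\zeta=b'(u)\,du=b'(u)b'(v)\,\Omega$.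
\end{proof}

\subsection{The space}
If $\nu\in M_c(\mathbf{R}^2)$ is supported in $\{|x|\le R\}$, then $|\hat\nu(\gamma(\zeta))|\le\|\nu\|e^{R(2|\zeta|+2)}$ on $Q'$ by Lemma~\ref{lem:curve}(e). So $\nu\mapsto\hat\nu\circ\gamma$ is an algebra homomorphism $M_c(\mathbf{R}^2)\to\mathcal{A}$, and
\[
J=\{\mu\in M_c(\mathbf{R}^2):\ \hat\mu\circ\gamma\text{ has Gaussian decay}\}
\]
is an ideal. Put
\[
V=\Bigl\{f\in C(\mathbf{R}^2):\ \int f\,d\mu=0\ \text{ for all }\mu\in J\Bigr\}.
\]
The space $V$ is closed. Since $(T_\mu f)(y)=\int f\,d(\mu*\delta_y)$ and $\mu*\delta_y\in J$, it is invariant, and $T_\mu V=0$ for $\mu\in J$.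

\begin{lemma}\label{lem:nonzero}
$V\ne\{0\}$.
\end{lemma}

\begin{proof}
With $a$ as in Lemma~\ref{lem:quadrant}, let
\[
f_0(x)=\int_{\partial Q}e^{i(\gamma(\zeta),x)}\,\frac{k(\zeta)}{\zeta-a}\,d\zeta .
\]
Since $|e^{i(\gamma(\zeta),x)}|\le e^{|x|(2|\zeta|+2)}$ and $|k|\le e^{6|\zeta|-|\zeta|^{3/2}/3}$ on $\partial Q$, the function $f_0$ is continuous and Fubini's theorem gives $\int f_0\,d\mu=\Lambda(\hat\mu\circ\gamma)$ for $\mu\in M_c(\mathbf{R}^2)$. This vanishes for $\mu\in J$, and $f_0(0)=\Lambda(1)\ne0$.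
\end{proof}

\subsection{Approximating the constant $1$ on $Z$}
The following functions replace $e_{1/m}$.

\begin{proposition}\label{prop:key}
There are $A,N>0$, integers $m_L\ge1$, and entire functions $G_L$ on $\mathbf{C}^2$, $L=1,2,\dots$, such that
\begin{itemize}
\item[(i)] $|G_L(z)|\le A(1+|z|)^Ns(z)^N$ for all $L$ and $z$;
\item[(ii)] $|G_L(\gamma(\zeta))|\le A_Le^{-\operatorname{Im}\zeta^2/m_L+A_L|\zeta|}$ on $Q$, with $A_L$ depending on $L$;
\item[(iii)] $G_L\to1$ pointwise on $Z$.
\end{itemize}
\end{proposition}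

Recall the Paley--Wiener theorem: an entire function $G$ on $\mathbf{C}^2$ is the transform of a function in $C_c^\infty(\mathbf{R}^2)$ supported in $\{|x|\le R\}$ if and only if for every $j$ there is $C_j$ with $|G(z)|\le C_j(1+|z|)^{-j}e^{R|\operatorname{Im}z|}$.

\begin{proof}[Proof of Theorem~\ref{thm:reduced}, given Proposition~\ref{prop:key}]
By Lemmas~\ref{lem:dim} and~\ref{lem:nonzero} it remains to show that a reduced $W\subset V$ is $\{0\}$ and to prove \eqref{eq:pde}.

By (i) and Montel's theorem we may pass to a subsequence with $G_L\to G_0$ locally uniformly; $G_0$ satisfies the bound (i), and $G_0|_Z=1$ by (iii). Let $\varphi\in C_c^\infty(\mathbf{R}^2)$ be supported in $\{|x|\le R\}$. Since $s(z)\le e^{\sqrt2\,|\operatorname{Im}z|}$, the Paley--Wiener theorem gives $\hat\varphi\,G_L=\hat g_L$ for $L\ge0$, with $g_L\in C_c^\infty(\mathbf{R}^2)$ supported in $\{|x|\le R+\sqrt2N\}$. This is where the uniformity in (i) is needed: the supports stay in one ball, and in $g_L(x)=(2\pi)^{-2}\int_{\mathbf{R}^2}\hat\varphi(\xi)G_L(\xi)e^{-i(\xi,x)}d\xi$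 the integrands are dominated by $A(1+|\xi|)^N|\hat\varphi(\xi)|$. So $g_L\to g_0$ uniformly, and $T_{g_L}f\to T_{g_0}f$ pointwise for every $f\in C(\mathbf{R}^2)$.

By (ii), $(\hat\varphi\,G_L)^{m_L}\circ\gamma$ has Gaussian decay for $L\ge1$. So $g_L^{*m_L}\in J$ and $T_{g_L}^{m_L}=0$ on $V$. If $W\subset V$ is reduced, then $T_{g_L}|_W=0$, and in the limit $T_{g_0}|_W=0$. The transform of $g_0-\varphi$ is $\hat\varphi\,(G_0-1)$, which vanishes on $Z\supset\gamma(Q')$, so $g_0-\varphi\in J$. Hence $T_\varphi f=T_{g_0}f=0$ for $f\in W$, and in particular $\int f\varphi\,dx=0$. As $\varphi$ is arbitrary, $f=0$.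

For \eqref{eq:pde}, note that $u\hat\varphi$, $v\hat\varphi$, $e^{iu}\hat\varphi$, $e^{iv}\hat\varphi$ are the transforms of $i\partial_1\varphi$, $i\partial_2\varphi$, $\varphi(\cdot-e_1)$, $\varphi(\cdot-e_2)$. So $E\hat\varphi$ is the transform of $\psi=i\partial_2\varphi+\partial_1\varphi-\varphi(\cdot-e_1)-i\varphi(\cdot-e_2)$, and $\psi\in J$ because $E|_Z=0$. For $f\in V$ the identity $\int f\psi\,dx=0$, for all $\varphi$, says that $-i\partial_2f-\partial_1f-f(\cdot+e_1)-if(\cdot+e_2)=0$.
\end{proof}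

With Lemma~\ref{lem:irr}, Theorem~\ref{thm:main} follows. In particular $V$ contains no exponential, although the element $f_0$ is an integral of exponentials with frequencies on $Z$.

\begin{remark}
The same argument works in $C^\infty(\mathbf{R}^2)$ with its usual topology. The space $V\cap C^\infty$ is closed there and nonzero, since it contains $T_\varphi V$ for $\varphi\in C_c^\infty$. The proof of Lemma~\ref{lem:irr} applies with compactly supported distributions $\nu$, so irreducible subspaces of $C^\infty$ are reduced. The proof above that a reduced $W\subset V$ is $\{0\}$ does not use the topology of $W$.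
\end{remark}

\section{A subharmonic function on $Z$}\label{sec:weight}

If $G$ is as in Proposition~\ref{prop:key}, then $\log|G|$ is subharmonic on $Z$, at most about $N\log s$ everywhere, and very negative on $\gamma(Q)$. We first construct a subharmonic function $U$ of this kind; the multiples $U/m$ then obey the first bound uniformly in $m$ and tend to $0$. A real $C^2$ function on an open subset of $Z$ is subharmonic if its Laplacian is nonnegative in one, hence every, local holomorphic coordinate. This property is preserved under composition with $\sigma$, and a smooth convex function of a harmonic function is subharmonic.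

\begin{proposition}\label{prop:U}
There are a compact set $K_0\subset Z$ and a $C^\infty$ subharmonic function $U$ on $Z\setminus K_0$ such that
\begin{equation}\label{eq:Uup}
U\le24\,(|\operatorname{Im}u|+|\operatorname{Im}v|)+1
\end{equation}
and, for $\zeta\in Q'$ with $|\zeta|$ large,
\begin{equation}\label{eq:Uquad}
U(\gamma(\zeta))\le-\operatorname{Im}\zeta^2+4|\zeta|+4 .
\end{equation}
\end{proposition}

\subsection{The plan}
In this section
\[
u=x+i\eta,\qquad r=|e^{iu}|=e^{-\eta},\qquad t=\log(r/x)\ \ (x>0),\qquad x'=-\operatorname{Re}v=x\circ\sigma .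
\]
By symmetry it suffices to understand one edge of the quadrant, $\eta\approx0$, $x\to+\infty$, where $u$ is a coordinate. Continue $-\operatorname{Im}u^2=-2x\eta$ to $\eta<0$. It equals $2x|\eta|$, while $\operatorname{Im}v\approx x$, so it violates \eqref{eq:Uup} at depth $|\eta|\approx12$. We may subtract a harmonic term of size $2x\log x$, since this only helps in the quadrant. The result, the \emph{inner function}, is about $2xt$. It stays negative down to depth $|\eta|\approx\log x$, but it still increases with slope $2x$ in $t$. On the line $Z_0$ the construction stops here. On $Z$, depth $\log x$ is where $e^{iu}$ becomes comparable with $u$, and a new harmonic function is available: with $w=v-iu\approx e^{iu}$, which vanishes identically on $Z_0$, and $q=v+iu=w+2iu$, the function $\ell=\log|q/w|$ is about $\log2-t$ for $r\ll x$ and about $0$ for $r\gg |u|$. So $24\operatorname{Im}v-4x\ell$ has slope $4x$ in $t$ while $r\ll x$ and never exceeds the permitted growth by more than $O(x)$. After small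 corrections this is the \emph{outer function}. Having the larger slope, it lies below the inner function for very negative $t$ and overtakes it before $t=-3$, so the maximum of the two is a subharmonic transition. Finally, for $r>x$ the quantity $\operatorname{Im}v\approx x+r\sin x$ changes sign, and there we pass to a background function that is simply a smoothing of $24(|\operatorname{Im}u|+|\operatorname{Im}v|)$.

Let $x_0=2\pi k_0-\frac\pi2$ with an integer $k_0$, so $\sin x_0=-1$. Finitely many times we require $x_0$ to exceed an absolute constant, and we fix it so that all these requirements hold; the constants in $O(\cdot)$ are absolute. Let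
\[
\mathcal{W}_1=\{z\in Z:\operatorname{Im}v>0,\ x>x_0\},\qquad\mathcal{W}_2=\sigma(\mathcal{W}_1)=\{z\in Z:\operatorname{Im}u>0,\ x'>x_0\}.
\]
By \eqref{eq:imv} the image $u(\mathcal{W}_1)$ lies in $\{x>x_0,\ x+r\sin x>-1\}$, and by Lemma~\ref{lem:curve}(b), applied to $\xi=ib(u)$, it contains $\{x>x_0,\ x+r\sin x>1\}$; see Figure~\ref{fig:W}.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[font=\small]
\fill[gray!12] (0,0.6) rectangle (9.2,1.05);
\fill[gray!12] (0,1.9) rectangle (9.2,2.35);
\fill[gray!45] (0,-1.49) -- plot[domain=0:1.52,samples=30] ({0.6*\x},{0.5*ln(cos(\x r))}) -- cycle;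
\foreach \c in {3.77,7.54}
  \fill[gray!45] plot[domain=-1.52:1.52,samples=61] ({\c+0.6*\x},{0.5*ln(cos(\x r))}) -- cycle;
\draw[thick] (0,0) -- (0,3.8) node[above] {$x=x_0$};
\foreach \y/\l in {0.6/-3,1.05/-4,1.9/-11,2.35/-12}
  \draw (0,\y) -- (9.2,\y) node[right] {$t=\l$};
\draw[dashed] (0,3.0) .. controls (3,3.1) and (6,3.17) .. (9.2,3.22) node[right] {$\eta=0$};
\node at (4.6,3.55) {$U_{\mathrm{in}}$\quad(quadrant)};
\node at (4.6,2.7) {$U_{\mathrm{in}}$};
\node at (4.6,2.12) {$U_{\mathrm{in}}$};
\node at (4.6,1.47) {$\mathcal{M}(U_{\mathrm{in}},U_{\mathrm{out}})$};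
\node at (4.6,0.82) {$U_{\mathrm{out}}$};
\node at (4.6,0.3) {$\mathcal{M}(U_{\mathrm{out}},U_{\mathrm{edge}})$};
\node[right] at (9.2,0) {$t=0$};
\end{tikzpicture}
\caption{The region $\mathcal{W}_1\subset Z$ in the coordinate $u=x+i\eta$, drawn with $x$ horizontal and $-t=\eta+\log x$ vertical (schematic, not to scale), and the formula for $U$ in each zone. The dark fingers are the set $x+e^{-\eta}\sin x<0$, which approximates the complement of $\mathcal{W}_1$; along their boundary $\operatorname{Im}v$ tends to $0$ and $U=U_{\mathrm{edge}}$. In the two light bands consecutive formulas for $U$ overlap and agree. Since $\sin x_0=-1$, the edge $x=x_0$ ends at the tip of a finger.}\label{fig:W}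
\end{figure}

To keep everything smooth, let $\kappa$ be the convolution of $|\cdot|$ with a smooth even probability density supported in $[-\frac12,\frac12]$. Then $\kappa$ is smooth, convex and even, $|\kappa'|\le1$, $\kappa(a)=|a|$ for $|a|\ge\frac12$, and $\kappa\le\frac12$ on $[-\frac12,\frac12]$. The \emph{regularized maximum}
\[
\mathcal{M}(a_1,a_2)=\tfrac12(a_1+a_2)+\kappa\bigl(\tfrac12(a_1-a_2)\bigr)
\]
is smooth, convex, nondecreasing in each variable, equal to $\max(a_1,a_2)$ if $|a_1-a_2|\ge1$, and at most $\max(a_1,a_2)+1$. By the chain rule, $\mathcal{M}(U_1,U_2)$ is smooth and subharmonic when $U_1,U_2$ are. The convex function $\kappa_0(a)=\kappa(a-2)-2$ equals $-a$ for $a\le1$ and satisfies $\kappa_0(a)\le|a|$. The background function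
\[
B=24\,\kappa_0(\operatorname{Im}u)+24\,\kappa_0(\operatorname{Im}v)
\]
is smooth, subharmonic on $Z$ and $\sigma$-invariant. Its kinks are shifted to height $2$ so that $B$ is harmonic across $\operatorname{Im}v=0$, where it will be glued.

\subsection{The inner function}
For $\omega=a_1+ia_2$ with $a_1+a_2>0$ let $\tilde\omega=e^{-i\pi/4}\omega$, which has positive real part, let $\vartheta=\arg\tilde\omega\in(-\frac\pi2,\frac\pi2)$, and
\begin{equation}\label{eq:P}
P(\omega)=-\operatorname{Re}\bigl(\tilde\omega^2+2\sqrt2\,\tilde\omega\log\tilde\omega\bigr)=-2a_1a_2-2(a_1+a_2)\log|\omega|-2(a_1-a_2)\,\vartheta .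
\end{equation}
This function is harmonic. The map $\omega\mapsto i\bar\omega$ interchanges $a_1,a_2$ and changes the sign of $\vartheta$, so $P(i\bar\omega)=P(\omega)$. If $|\vartheta|<\frac\pi3$, then $a_1+a_2=\sqrt2\,|\omega|\cos\vartheta\ge|\omega|/\sqrt2$ and $2|a_1-a_2||\vartheta|\le2\sqrt2\,\frac\pi3|\omega|\le3|\omega|$, so
\begin{equation}\label{eq:Pbound}
P(\omega)\le-\operatorname{Im}\omega^2-|\omega|\bigl(\sqrt2\log|\omega|-3\bigr)\le-\operatorname{Im}\omega^2-2\qquad(|\vartheta|<\tfrac\pi3,\ |\omega|\ge10).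
\end{equation}
We evaluate $P$ at the function $\omega$ of Lemma~\ref{lem:curve}(d) rather than at $u$: it is close to $u$ near one edge of the quadrant and to $-iv$ near the other, and $P(\omega)$ is $\sigma$-invariant where it is defined.

\begin{lemma}\label{lem:in}
On $\mathcal{W}_1\cap\{t<-3\}$ the function $U_{\mathrm{in}}=P(\omega)$ is defined, harmonic and negative, and
\begin{equation}\label{eq:in}
U_{\mathrm{in}}=x\bigl(2t+\tfrac\pi2\bigr)+O(\log^2x)\qquad\text{where }r\ge1 .
\end{equation}
\end{lemma}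

\begin{proof}
Here $r<e^{-3}x<0.05x$, so \eqref{eq:imv} gives $\operatorname{Im}v\ge x-r-1\ge0.9x$ and $|\omega-u|=|e^{iv}|\le e^{-0.9x}$. Also $\eta>3-\log x$. Hence $\operatorname{Re}\omega+\operatorname{Im}\omega>x-1-\log x>0$, and $P(\omega)$ is defined and harmonic.

Let $r\ge1$, so $-\log x\le\eta\le0$. Then $\log|u|=\log x+O(x^{-2}\log^2x)$ and $\arg u=O(x^{-1}\log x)$. In \eqref{eq:P} at the point $u$ the three terms are $-2x\eta=2x\log r$, then $-2(x+\eta)\log|u|=-2x\log x+O(\log^2x)$, and $-2(x-\eta)(\arg u-\frac\pi4)=\frac\pi2x+O(\log x)$. Their sum is the right side of \eqref{eq:in}. The gradient of $P$ is $O(x)$ on the segment from $u$ to $\omega$, so $P(\omega)-P(u)=O(xe^{-0.9x})$. As $2t+\frac\pi2<-4$, we get $U_{\mathrm{in}}<0$ for large $x_0$.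

Let $r\le1$, so $\eta\ge0$. Then $x-1<\operatorname{Re}\omega<x+1$ and $\operatorname{Im}\omega\ge-e^{-0.9x}$. So $-\frac\pi{12}<\arg\omega<\frac\pi2$, $|\omega|\ge10$, and $\operatorname{Im}\omega^2\ge-2(x+1)e^{-0.9x}\ge-1$. By \eqref{eq:Pbound}, $U_{\mathrm{in}}\le-1$.
\end{proof}

\subsection{The outer function}
On $\mathcal{G}=\mathcal{W}_1\cap\{t>-12\}$ we have $r>e^{-12}x_0$, so $r$ is large and $|\eta|=-\eta=\log r$. Write $\varepsilon=e^{iv}$, so $|\varepsilon|<1$, and
\[
w=v-iu=e^{iu}+i\varepsilon,\qquad q=v+iu=w+2iu,\qquad\ell=\log|q/w| .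
\]
Since $\operatorname{Im}q=\operatorname{Im}v+x>x$ and $|w|\ge r-1\ge r/2$, the function $\ell$ is harmonic on $\mathcal{G}$. The product $x\ell$ is not, and we add a small term to absorb its Laplacian:
\[
S=4x(\ell+1)-1280\,x\,e^{\eta/2},\qquad U_{\mathrm{out}}=24|\eta|+24\operatorname{Im}v-S .
\]

\begin{lemma}\label{lem:out}
On $\mathcal{G}$ we have $S\ge2x$. On $\mathcal{G}\cap\{\operatorname{Im}v\ge2\}$ we have $\Delta U_{\mathrm{out}}\ge0$, the Laplacian being taken in the coordinate $u$.
\end{lemma}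

\begin{proof}
We have $|q|^2-|w|^2=4\operatorname{Im}(v\bar u)=4(x\operatorname{Im}v+|\eta|\operatorname{Re}v)$ and $\operatorname{Re}v=\operatorname{Re}w+|\eta|\ge-|w|$. Hence $|q/w|^2\ge1-4|\eta|/|w|\ge1-8r^{-1}\log r\ge e^{-1/2}$ for large $x_0$, that is, $\ell\ge-\frac14$. Also $1280\,e^{\eta/2}=1280\,r^{-1/2}\le1$. So $S\ge3x-x=2x$.

Let $\operatorname{Im}v\ge2$ and write $'=d/du$. Differentiating $b(v)=ib(u)$ gives $v'=i(1+e^{iu})/(1+\varepsilon)$, so $w'=v'-i=i(e^{iu}-\varepsilon)/(1+\varepsilon)$ and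
\[
\Bigl|\frac{w'}w\Bigr|\le\frac{r+|\varepsilon|}{(1-|\varepsilon|)(r-|\varepsilon|)}\le2,
\]
because $|\varepsilon|\le e^{-2}$ and $r$ is large. (This is the only use of $\operatorname{Im}v\ge2$; near $\operatorname{Im}v=0$ the factor $1+\varepsilon$ may be small.) From $q=w+2iu$,
\[
\frac{q'}q-\frac{w'}w=\frac{2i-2iu\,w'/w}{q},\qquad|\Delta(x\ell)|=2|\partial_x\ell|=2\Bigl|\operatorname{Re}\Bigl(\frac{q'}q-\frac{w'}w\Bigr)\Bigr|\le\frac{8(|u|+1)}{|q|}.
\]
We claim that $(|u|+1)/|q|\le10\,xr^{-1/2}$. Note that $|u|\le x+\log r$. If $r\ge8(x+\log r+1)$, then $|q|\ge|w|-2|u|\ge r-2(x+\log r+1)\ge r/2$, and since $r^{-1/2}\log r\le1$,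
\[
\frac{|u|+1}{|q|}\le2r^{-1/2}\bigl[(x+1)r^{-1/2}+r^{-1/2}\log r\bigr]\le2r^{-1/2}(x+2)\le4xr^{-1/2}.
\]
Otherwise $r<8x+8+r/4$, as $8\log r\le r/4$ for large $x_0$, so $r\le16x$. Then $|u|+1\le x+\log(16x)+1\le2x$ and $|q|\ge x$, so the ratio is at most $2\le\frac{10}4\sqrt x\le10\,xr^{-1/2}$. This proves the claim.

Since $\Delta(xe^{\eta/2})=\frac14xe^{\eta/2}$, we obtain $\Delta S\le4\cdot8\cdot10\,xr^{-1/2}-320\,xr^{-1/2}=0$. The functions $|\eta|=-\eta$ and $\operatorname{Im}v$ are harmonic on $\mathcal{G}$.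
\end{proof}

\subsection{Comparison}
On $\mathcal{G}$ let $U_{\mathrm{edge}}=24|\eta|-24\operatorname{Im}v$. It is harmonic, equals $B$ where $\operatorname{Im}v\le1$, and $U_{\mathrm{out}}-U_{\mathrm{edge}}=48\operatorname{Im}v-S$.

\begin{lemma}\label{lem:comp}
On $\mathcal{W}_1\cap\{-12<t<-3\}$ we have $\operatorname{Im}v\ge2$, and
\begin{itemize}
\item[(a)] $U_{\mathrm{in}}-U_{\mathrm{out}}\ge4x$ where $t\le-11$;
\item[(b)] $U_{\mathrm{out}}-U_{\mathrm{in}}\ge5x$ and $U_{\mathrm{out}}-U_{\mathrm{edge}}\ge20x$ where $t\ge-4$.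
\end{itemize}
\end{lemma}

\begin{proof}
Here $e^{-12}x<r<0.0498x$ and $|\eta|\le\log x$. By \eqref{eq:imv}, $0.94x\le\operatorname{Im}v\le1.06x$. Next, $|q-2ix|=|w-2\eta|\le r+1+2\log x\le0.06x$ and $|w|/r=1+O(1/x)$. In $\ell=\log(|q|/x)-t-\log(|w|/r)$ the first term lies between $\log1.94>0.662$ and $\log2.06<0.723$, so $0.66-t\le\ell\le0.73-t$. As $xe^{\eta/2}=xr^{-1/2}=O(\sqrt x)$,
\begin{align*}
x(6.64-4t)-O(\sqrt x)&\le S\le x(6.92-4t),\\
x(15.64+4t)&\le U_{\mathrm{out}}\le x(18.8+4t)+O(\sqrt x).
\end{align*}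
With \eqref{eq:in}: for $t\le-11$, $U_{\mathrm{in}}-U_{\mathrm{out}}\ge x(-17.3-2t)-O(\sqrt x)\ge4.7x-O(\sqrt x)$. For $t\ge-4$, $U_{\mathrm{out}}-U_{\mathrm{in}}\ge x(14+2t)-O(\log^2x)\ge6x-O(\log^2x)$, and $48\operatorname{Im}v-S\ge x(45.1-6.92+4t)\ge22x$.
\end{proof}

\subsection{Gluing}

\begin{proof}[Proof of Proposition~\ref{prop:U}]
On $\mathcal{W}_1$ define
\[
U_1=\begin{cases}U_{\mathrm{in}}&\text{if }t<-11,\\ \mathcal{M}(U_{\mathrm{in}},U_{\mathrm{out}})&\text{if }-12<t<-3,\\ \mathcal{M}(U_{\mathrm{out}},U_{\mathrm{edge}})&\text{if }t>-4.\end{cases}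
\]
By Lemma~\ref{lem:comp} the first two formulas both give $U_{\mathrm{in}}$ for $-12<t<-11$, and the last two both give $U_{\mathrm{out}}$ for $-4<t<-3$. So $U_1$ is smooth. It is subharmonic in the first two zones by Lemmas~\ref{lem:in}--\ref{lem:comp}, and in the third zone where $\operatorname{Im}v>2$. At points of the third zone with $\operatorname{Im}v\le2$ we have $U_{\mathrm{out}}-U_{\mathrm{edge}}\le96-2x<-1$ by Lemma~\ref{lem:out}, so
\begin{equation}\label{eq:edge}
U_1=U_{\mathrm{edge}}\ \text{ near every point of }\mathcal{W}_1\cap\{t>-4,\ \operatorname{Im}v\le2\},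
\end{equation}
and $U_1$ is harmonic there.

Put $U=U_1$ on $\mathcal{W}_1$, $U=U_1\circ\sigma$ on $\mathcal{W}_2$, and $U=B$ on $Z\setminus(\mathcal{W}_1\cup\mathcal{W}_2)$. On the $\sigma$-invariant set $\mathcal{W}_1\cap\mathcal{W}_2$ we have $\eta>0$, so $r<1<e^{-11}x$ and $U_1=P(\omega)$, which is $\sigma$-invariant. Thus $U$ is well defined and $U\circ\sigma=U$. The bound \eqref{eq:Uup} follows from $U_{\mathrm{in}}<0$, $S>0$, $\mathcal{M}\le\max+1$ and $\kappa_0(a)\le|a|$.

It remains to examine the boundary of $\mathcal{W}_1\cup\mathcal{W}_2$ in $Z$. By symmetry let $p=(u,v)\in\partial\mathcal{W}_1\setminus(\mathcal{W}_1\cup\mathcal{W}_2)$. There are two kinds of such points.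

\emph{First kind: $x=x_0$, $\operatorname{Im}v\ge0$.} These lie in a compact set. Indeed \eqref{eq:imv} with $\sin x_0=-1$ gives $x_0-r\ge-1$, so $\eta\ge-\log(x_0+1)$. If $\eta>x_0+3$, then $v=i\omega+e^{iu}$ and $|\omega-u|\le1$ give $x'=\operatorname{Im}\omega-\operatorname{Re}e^{iu}\ge\eta-2>x_0$, so $p\in\mathcal{W}_2$, which is excluded. Hence $u$ is bounded, and so is $v=i\omega+e^{iu}$.

\emph{Second kind: $\operatorname{Im}v=0$, $x>x_0$.} By \eqref{eq:imv}, $x+r\sin x\le1$, so $r\ge x-1$. Near $p$ we therefore have $x>x_0$, $\eta<0$, $t>-4$ and $\operatorname{Im}v<1$. Nearby points with $\operatorname{Im}v>0$ lie in $\mathcal{W}_1$, and there $U=U_{\mathrm{edge}}=B$ by \eqref{eq:edge}. Nearby points with $\operatorname{Im}v\le0$ lie neither in $\mathcal{W}_1$ nor, since $\eta<0$, in $\mathcal{W}_2$, so $U=B$ by definition. Thus $U=B$ near $p$.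

Let $K_0=Z\cap\{|z|\le R_0\}$ contain the points of the first kind and their images under $\sigma$. Then $U$ is smooth and subharmonic on $Z\setminus K_0$.

Finally let $(u,v)=\gamma(\zeta)$, $\zeta\in Q'$. By Lemma~\ref{lem:curve}(e), $\operatorname{Im}u,\operatorname{Im}v>1$, $x>\operatorname{Re}\zeta-1$ and $x'>\operatorname{Im}\zeta-1$, so $\gamma(\zeta)\in\mathcal{W}_1\cup\mathcal{W}_2$ for large $|\zeta|$. If $\gamma(\zeta)\in\mathcal{W}_1$, then $r<1$ and $U=P(\omega)$. If $\gamma(\zeta)\in\mathcal{W}_2$, the same holds at $\sigma(\gamma(\zeta))\in\mathcal{W}_1$, and $U=P(i\bar\omega)=P(\omega)$. Since $|\omega-\zeta|\le|u-\zeta|+|e^{iv}|\le2$, the point $\omega$ lies in the first quadrant, and \eqref{eq:Pbound} gives $U\le-\operatorname{Im}\omega^2\le-\operatorname{Im}\zeta^2+|\omega-\zeta||\omega+\zeta|\le-\operatorname{Im}\zeta^2+2(2|\zeta|+2)$.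
\end{proof}

\section{Holomorphic functions on $Z$ tending to $1$}\label{sec:holo}

We cut off the constant $1$ far out and correct it to a holomorphic function by solving a $\bar\partial$-equation with a weight built from $U/m$. In a local coordinate $y=y_1+iy_2$ on $Z$ we have $i\,dy\wedge d\bar y=2\,dy_1\wedge dy_2$ and $i\partial\bar\partial\Phi=\Phi_{y\bar y}\,i\,dy\wedge d\bar y$ with $\Phi_{y\bar y}=\frac14\Delta\Phi$. Inequalities between real $(1,1)$-forms mean inequalities between their coefficients.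

\subsection{A global weight and a finite measure}
Let $\rho=\log(1+|z|^2)$. On $Z$, with $z'=dz/dy$, the Cauchy--Schwarz inequality $|\sum_j\bar z_jz_j'|^2\le|z|^2|z'|^2$ says that $i\partial|z|^2\wedge\bar\partial|z|^2\le|z|^2\,i\partial\bar\partial|z|^2$. Hence
\[
i\partial\bar\partial\rho=\frac{(1+|z|^2)\,i\partial\bar\partial|z|^2-i\partial|z|^2\wedge\bar\partial|z|^2}{(1+|z|^2)^2}\ge\frac{i\partial\bar\partial|z|^2}{(1+|z|^2)^2}>0,
\]
and, as $\partial\rho=\partial|z|^2/(1+|z|^2)$,
\begin{equation}\label{eq:rho}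
i\partial\rho\wedge\bar\partial\rho\le|z|^2\,i\partial\bar\partial\rho .
\end{equation}
Let $\chi_1\in C^\infty(Z)$ vanish near $K_0$ and equal $1$ off a compact set $K_1$. The function $\chi_1U$ is smooth on $Z$ and subharmonic off $K_1$, and $i\partial\bar\partial\rho>0$ on $K_1$. So for large $N_1$ the function $U_*=\chi_1U+N_1\rho$ is smooth and subharmonic on $Z$, and
\begin{equation}\label{eq:Ustar}
U_*\le24\log s+N_1\rho+C .
\end{equation}

We measure functions on $Z$ against $i\,\Omega\wedge\bar\Omega$. Write $d\lambda$ for Lebesgue measure.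

\begin{lemma}\label{lem:mass}
$\int_Z(1+|z|^2)^{-2}\,i\,\Omega\wedge\bar\Omega<\infty$.
\end{lemma}

\begin{proof}
Since $du=E_v\Omega$ and $dv=-E_u\Omega$, the Euclidean area form of $Z$ is $dA=\frac i2\partial\bar\partial|z|^2=(|E_u|^2+|E_v|^2)\frac i2\Omega\wedge\bar\Omega$. So $i\,\Omega\wedge\bar\Omega\le200\,dA$ by Lemma~\ref{lem:curve}(a). It suffices to show that $Z\cap\{|z|<R\}$ has area at most $CR^3$ for $R\ge1$, since then the shell $2^j\le|z|<2^{j+1}$ contributes at most $C2^{3j}2^{-4j}$.

The Lelong--Poincar\'e formula states that $\int_Z\Theta=\int_{\mathbf{C}^2}\log|E|\,\frac i\pi\partial\bar\partial\Theta$ for every smooth compactly supported $(1,1)$-form $\Theta$ on $\mathbf{C}^2$. Take $\Theta=\psi_1(z/R)\frac i2\partial\bar\partial|z|^2$ with $\psi_1\in C_c^\infty(\{|z|<2\})$, $0\le\psi_1\le1$, $\psi_1=1$ for $|z|\le1$. The area is then at most $CR^{-2}\int_{|z|<2R}\bigl|\log|E|\bigr|\,d\lambda$. By the sub-mean-value property, the mean of $\log|E|$ over the ball is at least $\log|E(0)|=\log\sqrt2>0$.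 As $|a|=2a^+-a$ and $\log^+|E|\le C(1+|z|)$, we get $\int_{|z|<2R}\bigl|\log|E|\bigr|\,d\lambda\le2\int_{|z|<2R}\log^+|E|\,d\lambda\le CR^5$.
\end{proof}

\subsection{The $L^2$ estimate}
On a curve the estimate for $(1,0)$-form solutions involves no metric and has a short direct proof.

\begin{lemma}\label{lem:L2}
Let $\Phi\in C^\infty(Z)$ be real with $i\partial\bar\partial\Phi>0$, and let $f=h\,i\partial\bar\partial\Phi$ be a smooth $(1,1)$-form with $I=\int_Z|h|^2e^{-\Phi}\,i\partial\bar\partial\Phi<\infty$. Then there is a smooth $(1,0)$-form $g$ on $Z$ with $\bar\partial g=f$ and $\int_Zi\,g\wedge\bar g\,e^{-\Phi}\le I$.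
\end{lemma}

\begin{proof}
For a function $\chi$ and a $(1,0)$-form $\theta$, one of them compactly supported, Stokes' theorem applied to $d(\chi\theta)=\bar\partial\chi\wedge\theta+\chi\bar\partial\theta$ gives
\begin{equation}\label{eq:stokes}
\int\chi\,\bar\partial\theta=\int\theta\wedge\bar\partial\chi .
\end{equation}
Let $\alpha\in C_c^\infty(Z)$ and $D\alpha=\partial\alpha+\alpha\,\partial\Phi=e^{-\Phi}\partial(e^\Phi\alpha)$, so that $\overline{D\alpha}=e^{-\Phi}\bar\partial(e^\Phi\bar\alpha)$. By \eqref{eq:stokes},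
\[
\int e^\Phi\,i\,D\alpha\wedge\overline{D\alpha}=\int i\,e^\Phi\bar\alpha\,\bar\partial D\alpha=\int i\,e^\Phi\bar\alpha\bigl(\bar\partial\partial\alpha+\bar\partial\alpha\wedge\partial\Phi-\alpha\,\partial\bar\partial\Phi\bigr).
\]
Write $e^\Phi\partial\bar\alpha=\partial(e^\Phi\bar\alpha)-e^\Phi\bar\alpha\,\partial\Phi$. Stokes' theorem applied to $e^\Phi\bar\alpha\,\bar\partial\alpha$ gives $\int\partial(e^\Phi\bar\alpha)\wedge\bar\partial\alpha=-\int e^\Phi\bar\alpha\,\partial\bar\partial\alpha$, so
\[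
\int e^\Phi\,i\,\partial\bar\alpha\wedge\bar\partial\alpha=\int i\,e^\Phi\bar\alpha\bigl(\bar\partial\partial\alpha+\bar\partial\alpha\wedge\partial\Phi\bigr).
\]
Subtracting, and dropping the nonnegative term with $D\alpha$,
\[
\int e^\Phi|\alpha|^2\,i\partial\bar\partial\Phi\le\int e^\Phi\,i\,\partial\bar\alpha\wedge\bar\partial\alpha=\|\bar\partial\alpha\|^2,
\]
where $\|\tau\|^2=\int e^\Phi\,i\,\bar\tau\wedge\tau$ is a Hilbert norm on $(0,1)$-forms. By the Cauchy--Schwarz inequality $|\int\alpha f|^2\le I\int e^\Phi|\alpha|^2\,i\partial\bar\partial\Phi\le I\,\|\bar\partial\alpha\|^2$. So $\bar\partial\alpha\mapsto\int\alpha f$ is a well-defined functional of norm at most $\sqrt I$. By the Hahn--Banach and Riesz theorems it has the form $\tau\mapsto\int e^\Phi\,i\,\bar\tau_0\wedge\tau$ with $\|\tau_0\|^2\le I$. The $(1,0)$-form $g=ie^\Phi\bar\tau_0$ satisfies $\int i\,g\wedge\bar g\,e^{-\Phi}=\|\tau_0\|^2$ and $\int g\wedge\bar\partial\alpha=\int\alpha f$ for all $\alpha$, which by \eqref{eq:stokes} is $\bar\partial g=f$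 in the weak sense. Locally there is a smooth solution $g^0$, and the coefficient of $g-g^0$ is a weak solution of the Cauchy--Riemann equation, hence holomorphic after correction on a null set (Weyl's lemma).
\end{proof}

\subsection{The functions $F_L$}
Let $\theta\in C^\infty(\mathbf{R})$ have values in $[0,1]$, with $\theta=1$ on $(-\infty,1]$ and $\theta=0$ on $[2,\infty)$, and let $\theta_L=\theta(\rho/L)$. Choose integers $m_L\ge1$ with $|U_*|\le m_L$ on the compact set $Z\cap\{\rho\le2L\}$, and put
\[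
\Phi_L=\frac2{m_L}U_*+3\rho .
\]
The choice of $m_L$ makes the weight invisible where the cutoff lives: $e^{-\Phi_L}\le e^2(1+|z|^2)^{-3}$ on $\{\rho\le2L\}$. The term $3\rho$ gives $i\partial\bar\partial\Phi_L\ge3i\partial\bar\partial\rho>0$.

Apply Lemma~\ref{lem:L2} to $f=\bar\partial\theta_L\wedge\Omega=h\,i\partial\bar\partial\Phi_L$. In a local coordinate, with $\Omega=\Omega_0\,dy$, we have $|h|=L^{-1}|\theta'(\rho/L)|\,|\rho_y|\,|\Omega_0|/(\Phi_L)_{y\bar y}$. By \eqref{eq:rho}, $|\rho_y|^2\le|z|^2\rho_{y\bar y}\le|z|^2(\Phi_L)_{y\bar y}$, so $|h|^2\,i\partial\bar\partial\Phi_L\le CL^{-2}|z|^2\,i\,\Omega\wedge\bar\Omega$, and $h$ vanishes off $\{L\le\rho\le2L\}$. By Lemma~\ref{lem:mass},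
\[
I_L=\int_Z|h|^2e^{-\Phi_L}\,i\partial\bar\partial\Phi_L\le CL^{-2}\int_Z(1+|z|^2)^{-2}\,i\,\Omega\wedge\bar\Omega\longrightarrow0 .
\]
Write the solution as $g=k_L\Omega$. Then $\bar\partial(\theta_L-k_L)\wedge\Omega=0$, so $F_L=\theta_L-k_L$ is holomorphic on $Z$, and
\begin{equation}\label{eq:C0}
\int_Z|F_L|^2e^{-\Phi_L}\,i\,\Omega\wedge\bar\Omega\le2e^2\int_Z(1+|z|^2)^{-3}\,i\,\Omega\wedge\bar\Omega+2I_L\le C_0
\end{equation}
with $C_0$ independent of $L$. By \eqref{eq:Ustar} and $m_L\geq1$,
\begin{equation}\label{eq:PhiL}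
\Phi_L\le48\log s+(2N_1+3)\rho+C\qquad\text{for all }L .
\end{equation}
So $I_L\to0$ implies $k_L\to0$ in $L^2_{\mathrm{loc}}(Z)$. On $\{\rho<L\}$ the function $k_L=1-F_L$ is holomorphic, and the mean value property gives
\begin{equation}\label{eq:to1}
F_L\to1\quad\text{locally uniformly on }Z .
\end{equation}

\subsection{Projections onto $Z$}
To turn \eqref{eq:C0} into pointwise bounds we need coordinate discs on $Z$ whose radius is at least a negative power of $s$, and in Section~\ref{sec:ext} we need to extend functions to a tube around $Z$ of such width. Both come from solving $E=0$ for one variable. Let $c_0=\frac1{2400}$ and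
\[
\mathcal{T}_1=\{|b'(v)|>\tfrac1{20},\ |E|<c_0/s\},\qquad\mathcal{T}_2=\{|b'(u)|>\tfrac1{20},\ |E|<c_0/s\},
\]
open subsets of $\mathbf{C}^2$.

\begin{lemma}\label{lem:proj}
There are holomorphic maps $\pi_1(z)=(u,v-y_1(z))$ on $\mathcal{T}_1$ and $\pi_2(z)=(u-y_2(z),v)$ on $\mathcal{T}_2$, with values in $Z$, such that $|\pi_j(z)-z|\le40|E(z)|<\frac1{60}$. In particular $\pi_j$ is the identity on $Z\cap\mathcal{T}_j$.
\end{lemma}

\begin{proof}
For $z\in\mathcal{T}_1$ let $E^z(y)=E(u,v-y)$. As $|b''(v-y)|\le e\,s(z)$ for $|y|\le1$, Taylor's formula gives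
\begin{equation}\label{eq:taylor}
|E^z(y)-E(z)+y\,b'(v)|\le\tfrac e2\,s(z)|y|^2\le\tfrac1{40}|y|\qquad\Bigl(|y|\le\frac1{60\,s(z)}\Bigr).
\end{equation}
Call $t$ admissible for $z$ if $40|E(z)|<t\le1/(60s(z))$; the value $t=1/(60s(z))$ is admissible because $40c_0=\frac1{60}$. On $|y|=t$ we have $|E^z(y)+yb'(v)|<\frac t{40}+\frac t{40}<|yb'(v)|$. By Rouch\'e's theorem $E^z$ has exactly one zero in $|y|<t$, a simple one, and it is the same zero $y_1(z)$ for all admissible $t$. At this zero \eqref{eq:taylor} gives $(\frac1{20}-\frac1{40})|y_1|\le|E(z)|$. Given $z_0\in\mathcal{T}_1$, a number $t$ with $40|E(z_0)|<t<1/(60s(z_0))$ is admissible for all $z$ near $z_0$, and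
\[
y_1(z)=\frac1{2\pi i}\oint_{|y|=t}y\,\frac{(E^z)'(y)}{E^z(y)}\,dy
\]
is holomorphic in $z$. For $\pi_2$ use $E(u-y,v)$, whose first two derivatives in $y$ have moduli $|b'(u-y)|$ and $|b''(u-y)|$.
\end{proof}

\subsection{Pointwise bounds}

\begin{lemma}\label{lem:point}
There are $A,N$ independent of $L$ with $|F_L|\le A(1+|z|)^Ns^N$ on $Z$. For each $L$ there is $A_L$ with $|F_L(\gamma(\zeta))|\le A_Le^{-\operatorname{Im}\zeta^2/m_L+A_L|\zeta|}$ on $Q$.
\end{lemma}

\begin{proof}
Let $p=(u_p,v_p)\in Z$. By Lemma~\ref{lem:curve}(a), one of $|b'(u_p)|$, $|b'(v_p)|$ is at least $\frac1{10}$. Let it be $|b'(v_p)|$; in the other case exchange the roles of $u,v$, using $\pi_2$ and $dv=ib'(u)\Omega$. Let $c_1=c_0/(4e)$ and $D=\{|u-u_p|<c_1s(p)^{-2}\}$. Within distance $1$ of $u_p$ or $v_p$ we have $|b'|\le1+e\,s(p)\le4s(p)$. So for $u\in D$,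
\[
|E(u,v_p)|=|b(u)-b(u_p)|<\frac{4c_1}{s(p)}=\frac{c_0}{e\,s(p)}\le\frac{c_0}{s(u,v_p)},
\]
and $(u,v_p)\in\mathcal{T}_1$. Thus $u\mapsto\pi_1(u,v_p)$ is an injective holomorphic map $D\to Z$ with $u_p\mapsto p$ and image within distance $1$ of $p$. On the image $du=b'(v)\Omega$, so $i\,du\wedge d\bar u\le16s(p)^2\,i\,\Omega\wedge\bar\Omega$, and $e^{\Phi_L}\le C(1+|p|)^{4N_1+6}s(p)^{48}$ by \eqref{eq:PhiL}. The mean value inequality for $|F_L|^2$ on $D$ and \eqref{eq:C0} give $|F_L(p)|^2\le Cs(p)^{4+2+48}(1+|p|)^{4N_1+6}C_0$.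

Let $\zeta_0\in Q$ with $|\zeta_0|$ large. The disc $|\zeta-\zeta_0|<1$ lies in $Q'$ and $\gamma$ maps it injectively into $Z\setminus K_1$, where $U_*=U+N_1\rho$. There $|b'(u)|,|b'(v)|\le2$, so $i\,d\zeta\wedge d\bar\zeta\le16\,\gamma^*(i\,\Omega\wedge\bar\Omega)$ by Lemma~\ref{lem:curve}(e). By \eqref{eq:Uquad}, $|\zeta^2-\zeta_0^2|\le2|\zeta_0|+1$ and $\rho\circ\gamma\le C|\zeta|$, we have $\Phi_L\circ\gamma\le-\frac2{m_L}\operatorname{Im}\zeta_0^2+C|\zeta_0|$ on the disc. The mean value inequality for $|F_L\circ\gamma|^2$ and \eqref{eq:C0} give the bound at $\zeta_0$. On a bounded part of $Q$ the bound holds for large $A_L$, since $F_L\circ\gamma$ is continuous on $\overline Q$.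
\end{proof}

\section{Extension to $\mathbf{C}^2$}\label{sec:ext}

A function $\Psi:\mathbf{C}^2\to[-\infty,\infty)$, not identically $-\infty$, is plurisubharmonic if it is upper semicontinuous and its restriction to each complex line is subharmonic or identically $-\infty$. Examples are $\log|E|$, $\log(1+|z|^2)$, convex functions of $\operatorname{Im}u$ or $\operatorname{Im}v$, and positive linear combinations of these. We use H\"ormander's theorem \cite[Theorem~4.4.2]{Hor}, for the pseudoconvex set $\mathbf{C}^2$: if $\Psi$ is plurisubharmonic and $f$ is a $(0,1)$-form with $\bar\partial f=0$ and $\int|f|^2e^{-\Psi}d\lambda<\infty$, then $\bar\partial h=f$ has a solution with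
\begin{equation}\label{eq:hor}
\int|h|^2e^{-\Psi}(1+|z|^2)^{-2}\,d\lambda\le\int|f|^2e^{-\Psi}\,d\lambda .
\end{equation}

\begin{lemma}\label{lem:ext}
If $F$ is holomorphic on $Z$ with $|F|\le A(1+|z|)^Ns^N$, there is an entire function $G$ with $G|_Z=F$ and $|G|\le A_1(1+|z|)^{N_2}s^{N_2}$ on $\mathbf{C}^2$, where $A_1,N_2$ depend only on $A,N$.
\end{lemma}

We extend $F$ smoothly to a tube, cut off, and correct by a solution $h$ of a $\bar\partial$-equation. The correction must vanish on $Z$. A weight containing $2\log|E|$ forces this, and it is admissible only if the right side is $O(|E|)$. Neither projection is defined on the whole tube, so two extensions are patched; they differ by $O(|E|)$ because they agree on $Z$.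

\begin{proof}
Constants $C$ depend only on $A,N$. Let $\tilde s=\exp\bigl(\sqrt{1+(\operatorname{Im}u)^2}+\sqrt{1+(\operatorname{Im}v)^2}\bigr)$. Then $s\le\tilde s\le e^2s$, and $\log\tilde s$ is smooth and plurisubharmonic with bounded gradient. We use $|E_u|,|E_v|\le2s$ and $|b''(u)|,|b''(v)|\le s$. Put $c_2=c_0e^{-4}/8$ and $c_3=c_2/80$.

\emph{The smooth extension.} Let $\mathcal{T}=\{|E|<c_0/s\}$ and $F_j=F\circ\pi_j$, holomorphic on $\mathcal{T}_j$. As $|\pi_j(z)-z|<1$, we have $|F_j|\le C(1+|z|)^Ns^N$. Let $\psi=\psi_0(|b'(v)|^2)$ with $\psi_0$ smooth, $0\le\psi_0\le1$, $\psi_0=0$ on $[0,19^{-2}]$ and $\psi_0=1$ on $[11^{-2},\infty)$. On $\operatorname{supp}\psi$ we have $|b'(v)|\ge\frac1{19}$. On $\mathcal{T}\cap\operatorname{supp}(1-\psi)$ we have $|b'(v)|\le\frac1{11}$, hence $|b'(u)|\ge\frac1{10}$ by Lemma~\ref{lem:curve}(a). So $\tilde F=\psi F_1+(1-\psi)F_2$ is well defined and smooth on $\mathcal{T}$, and $\tilde F=F$ on $Z$. Let $\chi=\theta_0(c_3^{-2}|E|^2\tilde s^6)$ with $\theta_0$ smooth,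 $\theta_0=1$ on $[0,\frac14]$ and $\theta_0=0$ on $[1,\infty)$. On $\operatorname{supp}\chi$ we have $|E|\le c_3\tilde s^{-3}<c_0/s$, so $\chi\tilde F$, extended by $0$, is smooth on $\mathbf{C}^2$ and equals $F$ on $Z$. Let
\[
f=\bar\partial(\chi\tilde F)=\tilde F\,\bar\partial\chi+\chi\,(F_1-F_2)\,\bar\partial\psi .
\]

\emph{Claim: $|f|\le C|E|(1+|z|)^N\tilde s^{N+7}$.} On $\operatorname{supp}\bar\partial\chi$ we have $\frac12c_3\tilde s^{-3}\le|E|\le c_3\tilde s^{-3}$. The upper bound gives $|\bar\partial\chi|\le C(|E|\,s\,\tilde s^6+|E|^2\tilde s^6)\le C\tilde s^4$, and the lower bound gives $1\le C|E|\tilde s^3$. This handles the first term.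

For the second, $|\bar\partial\psi|\le C|b'(v)||b''(v)|\le Cs^2$. Let $z\in\operatorname{supp}\chi\cap\operatorname{supp}\bar\partial\psi$. Then $|b'(v)|\ge\frac1{19}$, $z\in\mathcal{T}_2$ and $|E(z)|\le c_3s(z)^{-3}$. Let $\delta=c_2s(z)^{-2}$. For $z'=(u',v')$ in the ball $B(z,\delta)$ we have $s(z')\le e^2s(z)$. Hence $|b'(v')-b'(v)|\le e^2s(z)\delta\le e^2c_2<\frac1{19}-\frac1{20}$ and
\[
|E(z')|\le\frac{c_3}{s(z)}+4e^2s(z)\,\delta\le\frac{c_3+\frac12c_0e^{-2}}{s(z)}<\frac{c_0e^{-2}}{s(z)}\le\frac{c_0}{s(z')},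
\]
so $B(z,\delta)\subset\mathcal{T}_1$. Also $|\pi_2(z)-z|\le40|E(z)|\le40c_3s(z)^{-3}\le\delta/2$. Thus $\pi_2(z)\in Z\cap\mathcal{T}_1$ and $F_2(z)=F(\pi_2(z))=F_1(\pi_2(z))$. The Cauchy estimates for the gradient of $F_1$ on the closed ball of radius $\delta/2$ give
\[
|F_1(z)-F_2(z)|\le40|E(z)|\,\frac C\delta\sup_{B(z,\delta)}|F_1|\le C|E(z)|(1+|z|)^Ns(z)^{N+2},
\]
and the claim follows.

\emph{The correction.} Let $\Psi=2\log|E|+2(N+7)\log\tilde s+(N+3)\log(1+|z|^2)$. By the claim, $\int|f|^2e^{-\Psi}d\lambda\le C\int_{\mathbf{C}^2}(1+|z|^2)^{-3}d\lambda\le C$. Let $h$ be as in \eqref{eq:hor}. Then $G=\chi\tilde F-h$ is a weak solution of $\bar\partial G=0$, so after correction on a null set $G$ is entire and $h$ is smooth. By \eqref{eq:hor}, $|h|^2|E|^{-2}$ is locally integrable. Near a point of $Z$ the function $E$ is one of two local holomorphic coordinates, so $|E|^{-2}$ is not integrable there; hence $h=0$ on $Z$ and $G|_Z=F$. Since $|E|^2\le C(1+|z|^2)\tilde s^2$, \eqref{eq:hor} also gives $\int|h|^2\tilde s^{-2N-16}(1+|z|^2)^{-N-6}d\lambda\le C$.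 The same integral is bounded for $\chi\tilde F$ in place of $h$, hence for $G$. On the unit ball around a point $z$, the functions $\tilde s$ and $1+|\cdot|^2$ change by bounded factors, so the mean value inequality for $|G|^2$ gives $|G(z)|\le C(1+|z|)^{N+6}s(z)^{N+8}$.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:key}]
Let $G_L$ be the extension of $F_L$ given by Lemma~\ref{lem:ext}. The first part of Lemma~\ref{lem:point} is uniform in $L$, so (i) holds. Since $G_L=F_L$ on $Z\supset\gamma(Q)$, (ii) is the second part of Lemma~\ref{lem:point}, and (iii) is \eqref{eq:to1}.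
\end{proof}

This completes the proof of Theorems~\ref{thm:reduced} and~\ref{thm:main}.

\begin{thebibliography}{9}

\bibitem{Hor}
H\"ormander, \emph{An Introduction to Complex Analysis in Several Variables}.

\bibitem{motion}
\emph{On Schwartz's theorem for the motion group},
\texttt{https://aif.centre-mersenne.org/\allowbreak item/\allowbreak 10.5802/\allowbreak aif.776.pdf}, doi:10.5802/aif.776.

\end{thebibliography}
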